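\title{An empty slab theorem and the Borwein--Edelstein conjecture on monochrome flats}

\begin{abstract}
Let $R$ and $B$ be disjoint finite sets whose union affinely spans $\mathbb R^{n+m}$. Borwein and Edelstein conjectured that there is an $n$-flat spanned by points of $R$ and avoiding $B$, or an $m$-flat spanned by points of $B$ and avoiding $R$. We prove this conjecture and show that $n+m$ is the least dimension in which the conclusion holds. The proof goes through a stronger statement: if both sets are nonempty, there are two parallel hyperplanes with no point of $R\cup B$ strictly between them, one avoiding $B$ and the other avoiding $R$, such that the points of $R\cup B$ on them span the whole space. The hyperplanes come from a linear classifier that minimizes an exponentially weighted error.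
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$k$-flat} in $\mathbb R^d$ is a $k$-dimensional affine subspace. Throughout, ``span'' means affine span, and $\operatorname{aff}X$ is the affine hull of $X$. Let $R,B\subset\mathbb R^d$ be disjoint finite sets, whose points we call \emph{red} and \emph{blue}. An \emph{$R$-monochrome $k$-flat} is a $k$-flat that is spanned by points of $R$ and contains no point of $B$; a \emph{$B$-monochrome $k$-flat} is defined with the roles of $R$ and $B$ exchanged. Borwein (1982) proved that if $R\cup B$ spans $\mathbb R^d$, then there is an $R$-monochrome line or a $B$-monochrome hyperplane. The subject of this paper is the following extension, which we take from \cite{report}.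

\begin{quote}
\textbf{Conjecture} (Borwein and Edelstein, 1983). Let $n,m\ge1$. If $R$ and $B$ are disjoint finite sets whose union spans $\mathbb R^{n+m}$, then there is an $R$-monochrome $n$-flat or a $B$-monochrome $m$-flat.
\end{quote}

For $n=m=1$ this says that a two-colored finite set spanning the plane has a monochrome line, and for $n=1$ it is Borwein's theorem in dimension $d=m+1$.

To see why $n+m$ is the dimension to expect, suppose that both colors occur, and let $\mu_R$ and $\mu_B$ be the largest dimensions of an $R$-monochrome and of a $B$-monochrome flat. Every red point is an $R$-monochrome $0$-flat, so these numbers are defined. Monochrome flats are inherited downward: an $R$-monochrome $k$-flat $F$ contains $k+1$ affinely independent red points, and any $j+1$ of them span a $j$-flat inside $F$, which contains no blue point. Hence an $R$-monochrome $n$-flat exists if and only if $\mu_R\ge n$, and likewise for $B$. The smallest spanning sets show how small $\mu_R$ and $\mu_B$ can be together.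

\begin{example}\label{ex:simplex}
Let $0\le i\le d-1$, take $d+1$ affinely independent points of $\mathbb R^d$, and color $i+1$ of them red and $d-i$ blue. The red points span an $i$-flat, which contains no blue point by affine independence, and they span no larger flat. So $\mu_R=i$, and in the same way $\mu_B=d-1-i$.
\end{example}

In Example~\ref{ex:simplex} we have $\mu_R+\mu_B=d-1$. Further points span further flats but may also spoil old ones, and the natural guess is that no configuration does worse than a simplex:
\begin{equation}\label{eq:sum}
\mu_R+\mu_B\ge d-1 .
\end{equation}
For $d=n+m$, inequality \eqref{eq:sum} rules out that $\mu_R\le n-1$ and $\mu_B\le m-1$ both hold. Conversely, if $\mu_R+\mu_B\le d-2$, the conjecture fails for $n=\mu_R+1$ and $m=d-n\ge\mu_B+1$. So \eqref{eq:sum} is the conjecture for all pairs $(n,m)$ with $n+m=d$ at once. The guess is correct.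

\begin{theorem}\label{thm:main}
Let $n,m,d\ge1$. The statement ``for all disjoint finite sets $R,B$ whose union spans $\mathbb R^d$ there is an $R$-monochrome $n$-flat or a $B$-monochrome $m$-flat'' is true if and only if $d\ge n+m$. In particular, the conjecture of Borwein and Edelstein is true.
\end{theorem}

One might try induction on $n$, projecting from a red point $p$ to a hyperplane and coloring an image point blue if one of its preimages is blue, and red otherwise. A red monochrome $(n-1)$-flat of the image, joined with $p$, gives an $R$-monochrome $n$-flat. But a blue monochrome $m$-flat of the image lifts to an $(m+1)$-flat through $p$ that may contain many red points, and the induction does not say which $m$-flats inside it avoid them. Our proof uses no induction. It finds a red flat and a blue flat at the same time, on the two walls of an empty slab.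

We write $\langle\cdot,\cdot\rangle$ for the standard inner product, $\|\cdot\|$ for its norm and $U^\perp$ for the orthogonal complement. For a nonempty set $X$, the \emph{direction space} $\operatorname{dir}\operatorname{aff}X$ is the linear span of the differences $x-x'$ with $x,x'\in X$; its dimension is $\dim\operatorname{aff}X$, and $v$ is orthogonal to it if and only if $\langle\cdot,v\rangle$ is constant on $X$. In particular $X$ spans $\mathbb R^d$ if and only if $v=0$ is the only vector for which $\langle\cdot,v\rangle$ is constant on $X$.

\begin{theorem}[empty bichromatic slab]\label{thm:slab}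
Let $d\ge1$ and let $R,B\subset\mathbb R^d$ be disjoint, finite and nonempty, with $S=R\cup B$ spanning $\mathbb R^d$. Then there are $y\ne0$ and reals $t_R<t_B$ such that, with $\Pi_R=\{x:\langle x,y\rangle=t_R\}$ and $\Pi_B=\{x:\langle x,y\rangle=t_B\}$:
\begin{enumerate}
\item[(a)] no point $x\in S$ satisfies $t_R<\langle x,y\rangle<t_B$;
\item[(b)] $\Pi_R\cap B=\emptyset$ and $\Pi_B\cap R=\emptyset$;
\item[(c)] the sets $R\cap\Pi_R$ and $B\cap\Pi_B$ are nonempty, and
\[
\operatorname{dir}\operatorname{aff}(R\cap\Pi_R)+\operatorname{dir}\operatorname{aff}(B\cap\Pi_B)=y^\perp .
\]
In particular, $(R\cap\Pi_R)\cup(B\cap\Pi_B)$ spans $\mathbb R^d$.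
\end{enumerate}
\end{theorem}

We call $\Pi_R$ and $\Pi_B$ the \emph{walls} of the slab. In the plane, (c) says that one of the two parallel lines carries at least two points, and by (b) that line is monochrome. In $\mathbb R^3$, either one wall is a monochrome plane, or the walls carry a red line and a blue line that are not parallel.

Section~\ref{sec:flats} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:slab}. Section~\ref{sec:idea} shows the idea on four points in the plane, and Section~\ref{sec:proof} proves Theorem~\ref{thm:slab}. Section~\ref{sec:hyp} discusses the hypotheses and extends the case $d=n+m$ to all ordered fields.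

\section{From an empty slab to monochrome flats}\label{sec:flats}

Theorem~\ref{thm:slab} finds a colored simplex as in Example~\ref{ex:simplex} inside every configuration.

\begin{corollary}[complementary monochrome flats]\label{cor:flats}
Let $R,B$ be nonempty disjoint finite sets whose union spans $\mathbb R^d$. Then for some $i\in\{0,\dots,d-1\}$ there are an $R$-monochrome $i$-flat $F$ and a $B$-monochrome $(d-1-i)$-flat $G$, lying in two distinct parallel hyperplanes (so $F$ and $G$ are disjoint), such that $F\cup G$ spans $\mathbb R^d$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:slab}(c), the set $(R\cap\Pi_R)\cup(B\cap\Pi_B)$ contains $d+1$ affinely independent points. They do not lie in one hyperplane, so $i+1$ of them are red and $d-i$ are blue for some $i\in\{0,\dots,d-1\}$. Let $F$ be the span of the red ones and $G$ the span of the blue ones. Then $\dim F=i$, $\dim G=d-1-i$, and $F\cup G$ spans $\mathbb R^d$. By (b), $F\subset\Pi_R$ avoids $B$ and $G\subset\Pi_B$ avoids $R$.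
\end{proof}

For each $i$, Example~\ref{ex:simplex} has no $R$-monochrome $(i+1)$-flat and no $B$-monochrome $(d-i)$-flat, so neither dimension in Corollary~\ref{cor:flats} can be increased.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d\ge n+m$. If $R=\emptyset$, then $B$ contains $d+1\ge m+1$ affinely independent points, and any $m+1$ of them span a $B$-monochrome $m$-flat. If $B=\emptyset$, exchange the colors. If both colors occur, Corollary~\ref{cor:flats} gives $\mu_R+\mu_B\ge d-1\ge n+m-1$. Then $\mu_R\ge n$ or $\mu_B\ge m$, since otherwise the sum is at most $n+m-2$, and monochrome flats are inherited downward.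

Let $d\le n+m-1$, and take Example~\ref{ex:simplex} with $i=\min(n,d)-1$. Then $\mu_R=i<n$. If $i=n-1$ then $\mu_B=d-n<m$, and if $i=d-1$ then $\mu_B=0<m$. So the statement fails.
\end{proof}

\section{Cuts, and the idea in the plane}\label{sec:idea}

From now on $R$, $B$ and $S$ are as in Theorem~\ref{thm:slab}. For $d=1$ the theorem asks for two neighboring points of different colors, which exist because both colors occur. In higher dimension there is no canonical order of the points, and we look instead for a hyperplane that separates the colors as well as possible.

A \emph{cut} is a pair $(y,t)\in\mathbb R^d\times\mathbb R$; for $y\ne0$ it is an oriented hyperplane $\langle x,y\rangle=t$. Each $p\in S$ defines a linear function on the space of cuts,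
\[
f_p(y,t)=\langle p,y\rangle-t .
\]
A cut is \emph{generic} if $f_p(y,t)\ne0$ for all $p\in S$. For a generic cut, $p$ is \emph{below} if $f_p<0$ and \emph{above} if $f_p>0$. A red point is \emph{correct} if it is below, a blue point is \emph{correct} if it is above, and all other points are \emph{misclassified}. The \emph{chamber} of a generic cut is the set of all generic cuts that put the same points below and the same points above.

A slab satisfying (a) is a segment $\{y\}\times(t_R,t_B)$ of cuts in one chamber, so we have to choose a chamber and then a direction $y$. If some cut classifies all points correctly, we keep $y$, lower $t$ until the hyperplane meets a red point, and raise $t$ until it meets a blue point; the resulting slab satisfies (a) and (b). In general some points are misclassified. The first idea is to take a cut with the fewest misclassified points and to slide it in the same way until it meets correct points. This is not enough, because a misclassified point may lie on a wall.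

\begin{example}\label{ex:four}
In the plane let $r=(-1,0)$, $r'=(1,0)$ be red and $b=(0,0)$, $b'=(0,1)$ blue (Figure~\ref{fig:four}). Since $2f_b=f_r+f_{r'}$, the points $r,b,r'$ are never all correct, so every generic cut misclassifies a point.

\emph{Counting errors fails.} The cut $y=(0,1)$, $t=1/2$ misclassifies only $b$, so it has the fewest errors. Its chamber is $\{|y_1|<t<y_2\}$, and sliding gives $t_R=|y_1|$, $t_B=y_2$. For $y_1=0$ the wall $\Pi_R$ is the line $x_2=0$, which contains $b$, so (b) fails. For $y_1\ne0$ each wall carries a single point, so (c) fails. The chamber is the wrong one.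

\emph{Tilting the wall.} Rotate the line $x_2=0$ slightly about $(1/2,0)$: for $y=(-\sigma,1)$, $t=-\sigma/2$ with $\sigma>0$,
\[
f_r=\tfrac32\sigma,\qquad f_b=\tfrac12\sigma,\qquad f_{r'}=-\tfrac12\sigma,\qquad f_{b'}=1+\tfrac12\sigma .
\]
Now $b$ is correct and $r$ is misclassified. The number of errors has not changed, so counting sees no progress. Order the points by the linear function $x_1+2x_2$, which gives $r,b,r',b'$, and give them the weights $2,4,8,16$. Then the tilt lowers the total weight of the misclassified points from $4$ to $2$, and $2$ is the minimum because some point is always misclassified.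

\emph{Choosing the direction.} In the new chamber the correct points are $r',b,b'$, and sliding gives $t_R=y_1$ and $t_B=\min(0,y_2)$. The conditions on the correct points already force $r$ to be above, since $f_r=2f_b-f_{r'}>0$. The gap $t_B-t_R$ scales with $y$, so we normalize by $\langle s,y\rangle=1$, where $s=(-1,1/2)$ is the centroid of $\{b,b'\}$ minus $r'$. Then $y_1=y_2/2-1$, and the gap equals $1-|y_2|/2$. It is largest for $y=(-1,0)$, with walls $x_1=1$ and $x_1=0$. These satisfy (a)--(c), and $x_1=0$ is the monochrome line of the configuration.
\end{example}

\begin{figure}[ht]
\centering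
\begin{tikzpicture}[scale=1.3]
\fill[gray!20] (-1.6,0) rectangle (1.6,1);
\draw (-1.6,0) -- (1.6,0) node[right] {$\Pi_R$};
\draw (-1.6,1) -- (1.6,1) node[right] {$\Pi_B$};
\draw[fill=white] (-1,0) circle (2pt) node[below=2pt] {$r$};
\draw[fill=white] (1,0) circle (2pt) node[below=2pt] {$r'$};
\fill (0,0) circle (2pt) node[below=2pt] {$b$};
\fill (0,1) circle (2pt) node[above=2pt] {$b'$};
\begin{scope}[xshift=4.6cm]
\fill[gray!20] (0,-0.4) rectangle (1,1.4);
\draw (0,-0.4) -- (0,1.4) node[above] {$\Pi_B$};
\draw (1,-0.4) -- (1,1.4) node[above] {$\Pi_R$};
\draw[fill=white] (-1,0) circle (2pt) node[left=2pt] {$r$};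
\draw[fill=white] (1,0) circle (2pt) node[right=2pt] {$r'$};
\fill (0,0) circle (2pt) node[left=2pt] {$b$};
\fill (0,1) circle (2pt) node[left=2pt] {$b'$};
\end{scope}
\end{tikzpicture}
\caption{Two red points (open) and two blue points (filled), with two empty slabs (shaded). Left: only $b$ is on the wrong side, but it lies on the red wall $\Pi_R$. Right: only $r$ is on the wrong side, each wall has points of one color, and $\Pi_B$ is a monochrome line.}\label{fig:four}
\end{figure}

The general proof has the same two parts. Order $S$ by a linear function $\ell$. On any wall, a small tilt moves to the other side exactly the points up to a chosen value of $\ell$. If we stop at the first point of the wrong color, we gain that point and lose only earlier points, which is a net gain when every point outweighs all earlier points together. Hence in a chamber of least weight the walls have the right colors for \emph{every} direction $y$, and we are free to choose $y$ so that (c) holds; we do so by maximizing the gap.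

\section{Proof of the empty slab theorem}\label{sec:proof}

\subsection{The chamber of least weight}

Choose $z\in\mathbb R^d$ outside the finitely many hyperplanes $(p-q)^\perp$, where $p\ne q$ run through $S$. Then $\ell(x)=\langle x,z\rangle$ is injective on $S$. Number $S=\{p_1,\dots,p_k\}$ so that $\ell(p_1)<\dots<\ell(p_k)$ and put $w(p_i)=2^i$. Since $\sum_{i<j}2^i=2^j-2$,
\begin{equation}\label{eq:W}
w(p_j)>\sum_{i<j}w(p_i)\qquad\text{for all }j .
\end{equation}
For a generic cut let $W(y,t)$ be the total weight of the misclassified points. Generic cuts exist, for instance $(0,1)$, and $W$ takes finitely many values. Fix a generic cut $(y_*,t_*)$ that minimizes $W$, and let $C$ be its chamber; $W$ is constant on $C$. Let $R_-,R_+$ be the sets of red points below and above, and $B_-,B_+$ the sets of blue points below and above, for the cuts in $C$. The correct points are those of $R_-\cup B_+$.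

The walls will be placed against the correct points, so we need a correct point of each color.

\begin{lemma}\label{lem:nonempty}
The sets $R_-$ and $B_+$ are nonempty.
\end{lemma}

\begin{proof}
Both colors occur, so there is a largest index $j$ such that $p_j$ and $p_k$ have different colors. Take $\tau$ with $\ell(p_j)<\tau<\ell(p_{j+1})$, and consider the generic cut $(z,\tau)$ if $p_k$ is blue and $(-z,-\tau)$ if $p_k$ is red. The points $p_{j+1},\dots,p_k$ have the color of $p_k$ and are correct. The point $p_j$ has the other color and lies on the other side, so it is correct too. By \eqref{eq:W} this cut has weight at most $\sum_{i<j}w(p_i)<w(p_j)$. Hence $W(y_*,t_*)<w(p_j)<w(p_k)$, so $p_j$ and $p_k$ are correct for $(y_*,t_*)$, and they have different colors.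
\end{proof}

When we slide the hyperplane toward the nearest correct point, it could meet a misclassified point first. Minimality excludes this, because crossing such a point would correct it at no cost.

\begin{lemma}\label{lem:chamber}
$C=C'$, where $C'=\{(y,t): f_r(y,t)<0\text{ for all }r\in R_-,\ f_b(y,t)>0\text{ for all }b\in B_+\}$.
\end{lemma}

\begin{proof}
The inclusion $C\subset C'$ holds by definition, and $C'$ is open and convex. Suppose $q\in C'\setminus C$, and put $q_\theta=(1-\theta)(y_*,t_*)+\theta q$. There is $\delta>0$ with $q_\theta\in C'$ for $0\le\theta\le1+\delta$. For each $p\in S$ the function $\theta\mapsto f_p(q_\theta)$ is affine and nonzero at $\theta=0$, so it has at most one zero and changes sign there. For correct $p$ it has no zero in $[0,1+\delta]$. Since $q\notin C$, some $f_p$ vanishes at $q$ or has opposite signs at $q_0$ and $q_1$; so some $f_p(q_\theta)$ has a zero in $(0,1]$. Let $\theta_0$ be the smallest such zero and let $P\ne\emptyset$ be the set of points $p$ with $f_p(q_{\theta_0})=0$. All points of $P$ are misclassified in $C$. For $\theta$ slightly larger than $\theta_0$ the cut $q_\theta$ is generic, the points of $P$ have changed sides and no other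 point has. So $W(q_\theta)<W(y_*,t_*)$, a contradiction.
\end{proof}

By Lemma~\ref{lem:nonempty} we can define
\[
\varphi_R(y)=\max_{r\in R_-}\langle r,y\rangle,\qquad \varphi_B(y)=\min_{b\in B_+}\langle b,y\rangle,\qquad g=\varphi_B-\varphi_R .
\]
These functions are continuous and positively homogeneous, that is, $g(\theta y)=\theta g(y)$ for $\theta\ge0$. Lemma~\ref{lem:chamber} says that
\begin{equation}\label{eq:C}
C=\{(y,t):\varphi_R(y)<t<\varphi_B(y)\}.
\end{equation}
So the directions that occur in $C$ are those with $g(y)>0$, and $g(y)$ is the gap of Example~\ref{ex:four}. For any $y$ let
\[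
R_y=\{r\in R_-:\langle r,y\rangle=\varphi_R(y)\},\qquad B_y=\{b\in B_+:\langle b,y\rangle=\varphi_B(y)\};
\]
both sets are nonempty.

\subsection{The walls have the right colors}

\begin{proposition}\label{prop:walls}
Let $g(y)>0$, and put $t_R=\varphi_R(y)$ and $t_B=\varphi_B(y)$. Then $y\ne0$, $t_R<t_B$, properties \textup{(a)} and \textup{(b)} of Theorem~\ref{thm:slab} hold, and $R\cap\Pi_R=R_y$, $B\cap\Pi_B=B_y$.
\end{proposition}

\begin{proof}
We have $y\ne0$ because $g(0)=0$. By \eqref{eq:C}, $(y,t)\in C$ for every $t\in(t_R,t_B)$. Letting $t$ tend to $t_R$ and to $t_B$, we get
\begin{equation}\label{eq:pos}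
\langle x,y\rangle\le t_R\ \text{ for }x\in R_-\cup B_-,\qquad \langle x,y\rangle\ge t_B\ \text{ for }x\in R_+\cup B_+ .
\end{equation}
This proves (a). It also shows that all points of $S\cap\Pi_R$ are below in $C$ and all points of $S\cap\Pi_B$ are above in $C$. Hence $R\cap\Pi_R\subset R_-$ and $B\cap\Pi_B\subset B_+$, which gives $R\cap\Pi_R=R_y$ and $B\cap\Pi_B=B_y$. What remains is (b): misclassified points do not enter the slab, but they could lie on a wall, and here the weights are used.

Suppose $B\cap\Pi_R\ne\emptyset$, and let $b_1$ be its point with the smallest value of $\ell$. Choose $\tau>\ell(b_1)$ so that no point of $S$ has its $\ell$-value in $(\ell(b_1),\tau]$. For $\sigma>0$ consider the tilted cut $(y_\sigma,t_\sigma)=(y-\sigma z,\ t_R-\sigma\tau)$, for which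
\[
f_x(y_\sigma,t_\sigma)=\bigl(\langle x,y\rangle-t_R\bigr)+\sigma\bigl(\tau-\ell(x)\bigr).
\]
If $x\in S\setminus\Pi_R$, the first term is nonzero and determines the sign for small $\sigma$; by \eqref{eq:pos} it is negative if $x$ is below in $C$ and positive if $x$ is above in $C$. So $x$ stays on its side. If $x\in S\cap\Pi_R$, the first term vanishes, and the second is positive for $\ell(x)\le\ell(b_1)$ and negative otherwise, by the choice of $\tau$. Thus for small $\sigma$ the tilted cut is generic, and the points that change sides are the $x\in S\cap\Pi_R$ with $\ell(x)\le\ell(b_1)$, which move from below to above. One of them is $b_1$, which becomes correct. By the choice of $b_1$, the others are red points with $\ell(x)<\ell(b_1)$; they become misclassified, and by \eqref{eq:W} their total weight is less than $w(b_1)$. So $W(y_\sigma,t_\sigma)<W(y_*,t_*)$, a contradiction.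

Suppose $R\cap\Pi_B\ne\emptyset$, and let $r_1$ be its point with the smallest value of $\ell$. Choose $\tau>\ell(r_1)$ with no $\ell$-value of $S$ in $(\ell(r_1),\tau]$, and tilt the other way: for $(y_\sigma,t_\sigma)=(y+\sigma z,\ t_B+\sigma\tau)$,
\[
f_x(y_\sigma,t_\sigma)=\bigl(\langle x,y\rangle-t_B\bigr)+\sigma\bigl(\ell(x)-\tau\bigr).
\]
By \eqref{eq:pos}, for small $\sigma$ the points of $S\setminus\Pi_B$ stay on their sides. The points of $S\cap\Pi_B$ are above in $C$, and exactly those with $\ell(x)\le\ell(r_1)$ move below. These are $r_1$, which becomes correct, and blue points with smaller $\ell$-value, of total weight less than $w(r_1)$. Again $W$ decreases, a contradiction.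
\end{proof}

\subsection{A direction with many points on the walls}

It remains to find $y$ with $g(y)>0$ and $\operatorname{dir}\operatorname{aff}R_y+\operatorname{dir}\operatorname{aff}B_y=y^\perp$. This asks that the equations $\langle r-r',y\rangle=0$ and $\langle b-b',y\rangle=0$, for $r,r'\in R_y$ and $b,b'\in B_y$, determine $y$ up to scale. Such directions are corners of the piecewise linear function $g$, and we find one by maximizing $g$; this also keeps $y$ away from the set $g=0$, where the slab collapses. Since $g$ is homogeneous, we need a compact set of normalized directions. Compactness comes from the next lemma.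

\begin{lemma}\label{lem:span}
The set $R_-\cup B_+$ of correct points spans $\mathbb R^d$.
\end{lemma}

\begin{proof}
Let $\langle\cdot,v\rangle$ take a constant value $\tau$ on $R_-\cup B_+$; we show $v=0$. We have $f_p(v,\tau)=0$ for all correct $p$, so $C'$ is invariant under translation by $\theta(v,\tau)$ for every $\theta\in\mathbb R$. By Lemma~\ref{lem:chamber} these translates of $(y_*,t_*)$ lie in $C$, hence are generic: for every $p\in S$, the number $f_p(y_*,t_*)+\theta f_p(v,\tau)$ is nonzero for all $\theta\in\mathbb R$. This forces $f_p(v,\tau)=0$, that is, $\langle p,v\rangle=\tau$ for all $p\in S$. Since $S$ spans $\mathbb R^d$, $v=0$.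
\end{proof}

\begin{proposition}\label{prop:direction}
There is $y$ with $g(y)>0$ and $\operatorname{dir}\operatorname{aff}R_y+\operatorname{dir}\operatorname{aff}B_y=y^\perp$.
\end{proposition}

\begin{proof}
\emph{A compact set of directions.} Let $K=\{y:g(y)\ge0\}$, a closed set invariant under positive scaling. Let $\bar r$ and $\bar b$ be the centroids of $R_-$ and $B_+$, and put $s=\bar b-\bar r$. For $y\in K$,
\[
\langle s,y\rangle=\bigl(\langle\bar b,y\rangle-\varphi_B(y)\bigr)+g(y)+\bigl(\varphi_R(y)-\langle\bar r,y\rangle\bigr)
\]
is a sum of three nonnegative terms, since an average lies between the minimum and the maximum. If the sum is $0$, then $\langle\cdot,y\rangle$ equals $\varphi_B(y)$ on all of $B_+$ and $\varphi_R(y)$ on all of $R_-$, and these two values agree; so $y=0$ by Lemma~\ref{lem:span}. Hence $\langle s,\cdot\rangle>0$ on $K\setminus\{0\}$. By \eqref{eq:C}, $g(y_*)>0$, so $y_*\in K\setminus\{0\}$. Let $\eta>0$ be the minimum of $\langle s,\cdot\rangle$ on the compact set of unit vectors in $K$. Then $\langle s,y\rangle\ge\eta\|y\|$ on $K$, so the closed set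
\[
Q=\{y\in K:\langle s,y\rangle=1\}
\]
is bounded, hence compact. It contains $y_*/\langle s,y_*\rangle$, where $g$ is positive. So $\max_Qg>0$.

\emph{The choice of $y$.} The set $M\subset Q$ on which $g$ attains this maximum is compact and nonempty. Let $y$ be a point of $M$ of largest norm. Then $g(y)>0$, and $y$ is an extreme point of $M$:
\begin{equation}\label{eq:extreme}
\text{if }y+u\in M\text{ and }y-u\in M,\text{ then }u=0,
\end{equation}
because $2\|y\|^2\ge\|y+u\|^2+\|y-u\|^2=2\|y\|^2+2\|u\|^2$.

\emph{The direction spaces.} Let $U=\operatorname{dir}\operatorname{aff}R_y+\operatorname{dir}\operatorname{aff}B_y$. A vector $v$ lies in $U^\perp$ if and only if $\langle\cdot,v\rangle$ is constant on $R_y$ and constant on $B_y$; in particular $y\in U^\perp$. Let $v\in U^\perp$ with $\langle s,v\rangle=0$, and let $\alpha_R,\alpha_B$ be the two constants. Every $r\in R_y$ has $\langle r,y+\theta v\rangle=\varphi_R(y)+\theta\alpha_R$. Every $r\in R_-\setminus R_y$ has $\langle r,y\rangle<\varphi_R(y)$, hence $\langle r,y+\theta v\rangle<\varphi_R(y)+\theta\alpha_R$ for small $|\theta|$. So $\varphi_R(y+\theta v)=\varphi_R(y)+\theta\alpha_R$ for small $|\theta|$. The same argument with the inequalities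 reversed gives $\varphi_B(y+\theta v)=\varphi_B(y)+\theta\alpha_B$, and therefore
\[
g(y+\theta v)=g(y)+\theta(\alpha_B-\alpha_R)\qquad\text{for small }|\theta| .
\]
For small $|\theta|$ this is positive and $\langle s,y+\theta v\rangle=1$, so $y+\theta v\in Q$. Since $g(y)$ is the maximum on $Q$ and $\theta$ may have either sign, $\alpha_B=\alpha_R$. Hence $y\pm\theta v\in M$ for small $\theta>0$, and $v=0$ by \eqref{eq:extreme}. So the linear map $v\mapsto\langle s,v\rangle$ from $U^\perp$ to $\mathbb R$ is injective, and $\dim U^\perp\le1$. As $0\ne y\in U^\perp$, we get $U^\perp=\mathbb Ry$ and $U=y^\perp$.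
\end{proof}

\begin{remark}
An arbitrary maximizer of $g$ would not do. Take $R=\{(0,0)\}$ and $B=\{(-1,2),(0,1),(1,2)\}$, where all points are correct in $C$. Then $s=(0,5/3)$, so $y_2=3/5$ on $Q$, and $g(y)=\min(3/5,\,6/5-|y_1|)$ is maximal for $|y_1|\le3/5$. For $|y_1|<3/5$ both $R_y$ and $B_y$ are single points; only the two endpoints of $M$ give $|B_y|=2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:slab}]
Take $y$ as in Proposition~\ref{prop:direction}, and $t_R=\varphi_R(y)$, $t_B=\varphi_B(y)$. Proposition~\ref{prop:walls} gives (a), (b), and $R\cap\Pi_R=R_y\ne\emptyset$, $B\cap\Pi_B=B_y\ne\emptyset$, so the identity in (c) is that of Proposition~\ref{prop:direction}. Finally, $\operatorname{dir}\operatorname{aff}(R_y\cup B_y)$ contains $y^\perp$ and a difference $b-r$ with $\langle b-r,y\rangle=t_B-t_R\ne0$, so it is $\mathbb R^d$.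
\end{proof}

\section{The hypotheses, and ordered fields}\label{sec:hyp}

That both colors occur is used only in Lemma~\ref{lem:nonempty}, and (c) requires it. That $S$ spans $\mathbb R^d$ is used only in Lemma~\ref{lem:span}; for one red and one blue point in the plane, the left side of the identity in (c) is $\{0\}$ while $y^\perp$ is a line. Disjointness gives each point one correct side; if $R=B$, there is no monochrome flat at all. Finiteness is used for the weights, for the existence of a cut of least weight, and in each small perturbation. It cannot be dropped: color $x\in\mathbb R^d$ by the parity of $\lfloor\|x\|\rfloor$. On a line $\|x\|$ takes all large values, so every flat of positive dimension contains both colors.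

The proof uses the order of $\mathbb R$ throughout, and compactness in Proposition~\ref{prop:direction}. The order alone suffices for the conjecture. Recall that an ordered field is \emph{real closed} if every positive element is a square and every polynomial of odd degree has a root; that every ordered field $\mathbb F$ has a real closed extension, its real closure; and that, by Tarski's transfer principle, a first-order sentence in the language of rings that holds in $\mathbb R$ holds in every real closed field.

\begin{remark}\label{rem:fields}
The case $d=n+m$ of Theorem~\ref{thm:main} holds over every ordered field $\mathbb F$: if $R,B\subset\mathbb F^{n+m}$ are disjoint finite sets whose union spans $\mathbb F^{n+m}$, then there is an $R$-monochrome $n$-flat or a $B$-monochrome $m$-flat. To see this, write $\hat x=(x,1)$, and let the rank of a list of points $x$ be the rank of the matrix with rows $\hat x$; over any field it equals the dimension of their span plus one. Fix $n$, $m$, $|R|$ and $|B|$. The hypothesis says that the points are distinct and have rank $n+m+1$. An $R$-monochrome $n$-flat exists if and only if some $n+1$ red points have rank $n+1$ and have rank $n+2$ together with any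 one blue point; for $B$ exchange the colors and replace $n$ by $m$. A matrix has rank at least $j$ if and only if one of its $j\times j$ minors is nonzero. So the statement is a first-order sentence about the coordinates, built from finitely many polynomial conditions. It holds over $\mathbb R$, hence over the real closure of $\mathbb F$. The rank of a matrix with entries in $\mathbb F$ does not change under field extension, so the hypothesis passes from $\mathbb F$ to its real closure and the conclusion passes back.
\end{remark}

\begin{thebibliography}{1}

\bibitem{report}
\emph{The Sylvester-Gallai Theorem, The Monochrome Line Theorem And Generalizations},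
\texttt{http://www-oldurls.inf.ethz.ch/\allowbreak personal/\allowbreak fukudak/\allowbreak lect/\allowbreak sgsemi/\allowbreak reports/\allowbreak Talk4\_JonathanLorand.pdf}

\end{thebibliography}
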